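
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Deciding the Rosenfeld Property and the Strong Rosenfeld Property}


\begin{abstract}
An autoreduced set $\mathbf A$ of partial differential polynomials has the Rosenfeld Property if every partially reduced element of the differential ideal $[\mathbf A]$ lies in the algebraic ideal $(\mathbf A):H^\infty$, where $H$ is the product of the initials and separants. It has the Strong Rosenfeld Property if the same holds with $H$ replaced by the product $S$ of the separants. We prove that both properties are decidable, by an exact finite criterion: the property holds if and only if the partial remainders of the finitely many cross-derivatives ($\Delta$-polynomials) of pairs of elements of $\mathbf A$ lie in the algebraic ideal. The proof treats the prime components of the algebraic ideal one at a time. When the property holds, the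 criterion also describes the prime decomposition of $[\mathbf A]:H^\infty$, respectively $[\mathbf A]:S^\infty$.
\end{abstract}

\section{The question}

\subsection{Setting}

Let $\mathcal F$ be a differential field of characteristic zero with a set $\Delta=\{\delta_1,\dots,\delta_m\}$ of $m\ge2$ commuting derivations. Let $\Theta$ be the free commutative monoid generated by $\Delta$; the \emph{order} of $\theta\in\Theta$ is its total degree in the $\delta_i$. Let $\mathcal R=\mathcal F\{y_1,\dots,y_n\}$, $n\ge1$, be the ring of differential polynomials, that is, the polynomial ring over $\mathcal F$ in the set $\Theta Y=\{\theta y_j\}$ of \emph{derivatives}. A derivative $\theta u$ of $u\in\Theta Y$ is \emph{proper} if $\theta\ne1$.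

A \emph{ranking} is a total order $\preceq$ on $\Theta Y$ with
\[
u\prec\delta u\qquad\text{and}\qquad u\preceq v\ \Longrightarrow\ \delta u\preceq\delta v
\qquad(u,v\in\Theta Y,\ \delta\in\Delta).
\]
Every ranking is a well-ordering. Since $\delta u=\delta v$ only for $u=v$, also $u\prec v$ implies $\delta u\prec\delta v$. Fix a ranking. For $A\in\mathcal R\setminus\mathcal F$, the \emph{leader} $u_A$ is the highest derivative appearing in $A$, the \emph{initial} $I_A$ is the leading coefficient of $A$ as a polynomial in $u_A$, and the \emph{separant} is $S_A=\partial A/\partial u_A$.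

Let $\mathbf A\subset\mathcal R\setminus\mathcal F$ be finite. A differential polynomial $g$ is \emph{partially reduced} with respect to $\mathbf A$ if no proper derivative of a leader $u_A$, $A\in\mathbf A$, appears in $g$. It is \emph{reduced} with respect to $\mathbf A$ if $g=0$, or if it is partially reduced and $\deg_{u_A}g<\deg_{u_A}A$ for all $A\in\mathbf A$. A subset of $\mathcal R\setminus\mathcal F$ is \emph{autoreduced} if each of its elements is reduced with respect to every other one; autoreduced sets are finite.

For an autoreduced set $\mathbf A$, let $(\mathbf A)$ be the ideal and $[\mathbf A]$ the differential ideal of $\mathcal R$ generated by $\mathbf A$. Thus $[\mathbf A]$ is generated as an ideal by all $\theta A$ with $\theta\in\Theta$, $A\in\mathbf A$. Let $H$ be the product of all initials and separants of elements of $\mathbf A$, and $S$ the product of all separants. For $G\in\mathcal R$ put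
\[
J_G=(\mathbf A):G^\infty=\{f\in\mathcal R:\ G^kf\in(\mathbf A)\text{ for some }k\ge0\}.
\]

\begin{definition}
$\mathbf A$ has the \emph{Rosenfeld Property} if every element of $[\mathbf A]$ that is partially reduced with respect to $\mathbf A$ lies in $J_H$. It has the \emph{Strong Rosenfeld Property} if every such element lies in $J_S$.
\end{definition}

Since $S$ divides $H$, we have $J_S\subset J_H$, so the strong property implies the other one.

\subsection{What the properties measure}

The ideal $[\mathbf A]$ collects everything that follows from the system $\mathbf A=0$ by differentiation and elimination; $J_H$ and $J_S$ collect what follows by algebra alone, away from the zeros of $H$ or $S$. The properties say that differentiation produces no hidden relation, that is, no element of $[\mathbf A]$ outside $J_H$ (respectively $J_S$) among the derivatives that are not proper derivatives of leaders. A hidden relation, once found, can be verified. The difficulty is to certify that there is none, because an element of $[\mathbf A]$ may arise from cancellations among derivatives $\theta A$ of arbitrarily high order.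

The first case with something to check is $\mathbf A=\{\delta_1y-a,\ \delta_2y-b\}$ with $a,b\in\mathcal F$. All initials and separants are $1$, so $J_H=J_S=(\mathbf A)$, and this ideal contains no nonzero element of $\mathcal F$. The cross-derivative
\[
\delta_2(\delta_1y-a)-\delta_1(\delta_2y-b)=\delta_1b-\delta_2a
\]
lies in $[\mathbf A]\cap\mathcal F$. So both properties force the integrability condition $\delta_1b=\delta_2a$. One would guess that this condition is also sufficient, and in general that only such cross-derivatives matter. The guess is correct, and the point of this paper is to say in which exact sense.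

\subsection{The answer}

Assume that $\mathcal F$ is \emph{computable}: its elements have finite representations, and the field operations, the derivations and equality testing are effective. An example is $\mathbb Q(x_1,\dots,x_m)$ with $\delta_i=\partial/\partial x_i$. An input consists of
\begin{enumerate}
\item a ranking, given by a procedure that decides $\theta y_i\preceq\theta'y_j$ for derivatives written as exponent vectors and indices;
\item a finite set $\mathbf A$, autoreduced with respect to this ranking, each element given as a finite list of monomials with coefficients in $\mathcal F$.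
\end{enumerate}
The question whether the two properties are decidable on such inputs is posed in \cite{CDA}.

\begin{theorem}\label{thm:decidable}
For every computable $\mathcal F$ and all $m\ge2$, $n\ge1$ there is an algorithm that decides, on every input as above, whether $\mathbf A$ has the Rosenfeld Property, and one that decides whether $\mathbf A$ has the Strong Rosenfeld Property. The algorithms are uniform in $\mathcal F,m,n$: they use $\mathcal F$ only through the given procedures. They need no factorization of polynomials, and on each input they query the ranking only finitely often.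
\end{theorem}

Section~\ref{sec:criterion} states the criterion, Theorem~\ref{thm:criterion}, and deduces Theorem~\ref{thm:decidable} from it. Section~\ref{sec:example} shows on one small system and two extensions how the criterion works and how its proof goes. Sections~\ref{sec:algebra} and~\ref{sec:local} contain the proof, and Section~\ref{sec:structure} the prime decomposition that comes with it.

\section{The criterion}\label{sec:criterion}

\subsection{Partially reduced polynomials}

Let $\mathbf A=\{A_1,\dots,A_p\}$ be autoreduced with leaders $u_i$ and separants $S_i$. If $\mathbf A=\emptyset$, then $[\mathbf A]=0$ and both properties hold, so let $p\ge1$. The leaders are distinct: $u_i=u_j=u$ with $i\ne j$ would give $\deg_uA_i<\deg_uA_j<\deg_uA_i$. We number them so that $u_1\prec\dots\prec u_p$, and put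
\[
U=\{u_1,\dots,u_p\},\qquad V=\{x\in\Theta Y:\ x\text{ is not a proper derivative of any }u_i\},\qquad W=V\setminus U .
\]
Then $N=\mathcal F[V]$ is exactly the ring of partially reduced polynomials. Each $A_i$ lies in $N$: it is partially reduced with respect to the other $A_j$, and it contains no proper derivative of $u_i$ because these are higher than $u_i$. Hence $U\subset V$, no $u_i$ is a derivative of $u_j$ for $i\ne j$, and $S,H\in N$. Moreover $A_i$ involves only derivatives $\preceq u_i$, so of the leaders only $u_1,\dots,u_i$. These facts are all that will be used about autoreducedness.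

For a derivative $v$ let $V_{\prec v}=\{x\in V:x\prec v\}$, $N_{\prec v}=\mathcal F[V_{\prec v}]$, and let $\mathcal R_{\prec v}$ be the polynomial ring over $\mathcal F$ in all derivatives $\prec v$.

We treat both properties at once. Call $G\in N$ \emph{admissible} if $S$ divides a power of $G$, and say that $\mathbf A$ has \emph{property $\mathrm{RP}_G$} if
\[
[\mathbf A]\cap N\subset J_G .
\]
Both $G=H$ and $G=S$ are admissible. $\mathrm{RP}_H$ is the Rosenfeld Property and $\mathrm{RP}_S$ the Strong Rosenfeld Property. For given $G$, property $\mathrm{RP}_G$ depends only on $\mathbf A$ and its leaders, not otherwise on the ranking.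

\subsection{Leading forms and partial remainders}

For $f\in\mathcal R$ and $\delta\in\Delta$,
\begin{equation}\label{eq:chain}
\delta f=f^{\delta}+\sum_x\frac{\partial f}{\partial x}\,\delta x ,
\end{equation}
where $f^\delta$ arises from $f$ by applying $\delta$ to the coefficients. If $f\in\mathcal R_{\prec w}$, then every $x$ in $f$ satisfies $x\prec w\prec\delta w$ and $\delta x\prec\delta w$, so $\delta f\in\mathcal R_{\prec\delta w}$.

\begin{lemma}\label{lem:leading}
For every $i$ and every $\theta\in\Theta$ with $\theta\ne1$,
\begin{equation}\label{eq:leading}
\theta A_i=S_i\,\theta u_i+T_{\theta,i}\qquad\text{with } T_{\theta,i}\in\mathcal R_{\prec\theta u_i}.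
\end{equation}
\end{lemma}

\begin{proof}
For $\theta=\delta$, formula \eqref{eq:chain} gives $\delta A_i=S_i\,\delta u_i+A_i^\delta+\sum_{x\prec u_i}(\partial A_i/\partial x)\,\delta x$. The polynomials $A_i^\delta$ and $\partial A_i/\partial x$ involve only derivatives $\preceq u_i\prec\delta u_i$, and $\delta x\prec\delta u_i$ for $x\prec u_i$.

Suppose \eqref{eq:leading} holds for $\theta\ne1$, and put $w=\theta u_i$. Then
\[
\delta\theta A_i=S_i\,\delta w+\bigl((\delta S_i)\,w+\delta T_{\theta,i}\bigr).
\]
Here $\delta S_i$ involves only derivatives $\preceq\delta u_i\prec\delta w$ (as $u_i\prec w$), next $w\prec\delta w$, and $\delta T_{\theta,i}\in\mathcal R_{\prec\delta w}$ because $T_{\theta,i}\in\mathcal R_{\prec w}$.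
\end{proof}

So every proper derivative of $A_i$ is linear in its leader, with coefficient $S_i$. This lets us eliminate the derivatives outside $V$.

\begin{definition}
Let $f\in\mathcal R$. A \emph{partial remainder} of $f$ is an $f'\in N$ with $sf\equiv f'\bmod[\mathbf A]$ for some product $s$ of separants $S_l$ (repetitions and the empty product allowed). If $f\in\mathcal R_{\prec v}$, a \emph{partial remainder of $f$ below $v$} is an $f'\in N_{\prec v}$ such that, for some product $s$ of separants $S_l$ with $u_l\prec v$,
\begin{equation}\label{eq:remainder}
sf\equiv f'\quad\text{modulo the ideal of }\mathcal R_{\prec v}\text{ generated by the }\theta A_l\text{ with }\theta\ne1,\ \theta u_l\prec v .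
\end{equation}
\end{definition}

\begin{lemma}\label{lem:remainder}
Every $f\in\mathcal R$ has a partial remainder, and every $f\in\mathcal R_{\prec v}$ has a partial remainder below $v$. If $\mathcal F$ is computable and the ranking is given by a decision procedure, they can be computed with finitely many ranking queries.
\end{lemma}

\begin{proof}
Let $f\in\mathcal R_{\prec v}$. If $f\in N$, take $s=1$, $f'=f$. Otherwise let $w$ be the highest derivative outside $V$ that occurs in $f$, write $w=\theta u_l$ with $\theta\ne1$, and put $d=\deg_wf$. Let $f_1$ be obtained from $S_l^df$ by substituting $-T_{\theta,l}/S_l$ for $w$; the factor $S_l^d$ clears the denominators. By \eqref{eq:leading}, $S_lw\equiv-T_{\theta,l}$ modulo $\theta A_l$, so $S_l^df\equiv f_1$ modulo the ideal of $\mathcal R_{\prec v}$ generated by $\theta A_l$. Here $u_l\prec w\prec v$, so $S_l\in N_{\prec v}$, and all derivatives outside $V$ that occur in $f_1$ are $\prec w$. Repeat with $f_1$. The derivatives $w$ strictly decrease, so the process stops because $\preceq$ is a well-ordering. The congruences combine to \eqref{eq:remainder}. Whether a derivative lies in $V$ is read off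 from exponent vectors, and ranking queries are needed only to find the highest derivative $w$ at each step. For $f\in\mathcal R$ run the same process without a bound.
\end{proof}

\subsection{Cross-derivatives and the criterion}

Let $\Pi$ be the set of pairs $(i,j)$ with $i<j$ such that $u_i=\alpha y_k$ and $u_j=\beta y_k$ with the same $k$. For $(i,j)\in\Pi$ let
\[
\lambda=\operatorname{lcm}(\alpha,\beta),\qquad v_{ij}=\lambda y_k,\qquad \theta_{ij}=\lambda/\alpha,\qquad\theta_{ji}=\lambda/\beta ,
\]
so $v_{ij}=\theta_{ij}u_i=\theta_{ji}u_j$ is the least common derivative of the two leaders. Neither quotient is $1$, since neither leader is a derivative of the other. Put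
\[
\Delta_{ij}=S_j\,\theta_{ij}A_i-S_i\,\theta_{ji}A_j .
\]
By \eqref{eq:leading} the two terms $S_iS_jv_{ij}$ cancel, so $\Delta_{ij}\in\mathcal R_{\prec v_{ij}}$. Let $R_{ij}$ be any partial remainder of $\Delta_{ij}$ below $v_{ij}$. Then $R_{ij}\in[\mathbf A]\cap N$.

\begin{theorem}\label{thm:criterion}
Let $G$ be admissible. Then $\mathbf A$ has property $\mathrm{RP}_G$ if and only if $R_{ij}\in J_G$ for all $(i,j)\in\Pi$.
\end{theorem}

One direction is immediate from $R_{ij}\in[\mathbf A]\cap N$. The other is proved in Section~\ref{sec:local}.

\begin{remark}[On the hypotheses]\label{rem:hyp}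
(i) Admissibility cannot be dropped. Let $\mathbf A=\{sy\}$ with two indeterminates $s\prec y$, so that the leader is $y$. Here $\Pi=\emptyset$ and $S=s$. The polynomial
\[
(\delta_1s)\,y^2=y\,\delta_1(sy)-(\delta_1y)\,sy
\]
lies in $[\mathbf A]\cap N$ but not in $J_1=(sy)$, so the statement fails for $G=1$, which is not admissible. The polynomial does lie in $J_S=(y)$.

(ii) Characteristic zero guarantees $S_i\ne0$. In positive characteristic a separant may vanish; then $S=0$, the only admissible $G$ is $0$, $J_0=\mathcal R$, and $\mathrm{RP}_G$ says nothing.

(iii) The proof does not use $m\ge2$. For $m=1$, of two derivatives of the same $y_k$ one is a derivative of the other, so $\Pi=\emptyset$ and $\mathrm{RP}_G$ always holds.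
\end{remark}

\subsection{The algorithm}

\begin{proof}[Proof of Theorem~\ref{thm:decidable} from Theorem~\ref{thm:criterion}]
If $\mathbf A=\emptyset$, answer ``yes''. Otherwise proceed as follows on input $(\preceq,\mathbf A)$:
\begin{enumerate}
\item Find the leaders by finitely many comparisons, then $S$ and $H$. Put $G=H$ or $G=S$.
\item Compute $\Pi$, the $\Delta_{ij}$, and their partial remainders $R_{ij}$ below $v_{ij}$ by the procedure of Lemma~\ref{lem:remainder}.
\item Let $C$ be the polynomial ring over $\mathcal F$ in the finitely many derivatives that occur in $\mathbf A$, $G$ and the $R_{ij}$. Test for each $(i,j)\in\Pi$ whether $R_{ij}\in J_G$, and answer ``yes'' if and only if all tests succeed.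
\end{enumerate}
The test in step 3 can be done in $C$: if $G^kR_{ij}\in(\mathbf A)\mathcal R$, setting all derivatives outside $C$ to $0$ shows $G^kR_{ij}\in(\mathbf A)C$. Furthermore, with a new variable $t$,
\[
R_{ij}\in(\mathbf A)C:G^\infty\iff R_{ij}\in(\mathbf A,\,1-tG)\,C[t].
\]
If $G^kR_{ij}\in(\mathbf A)C$, then $R_{ij}=(1-t^kG^k)R_{ij}+t^kG^kR_{ij}$ is in the right-hand ideal, because $1-tG$ divides $1-t^kG^k$. Conversely, put $t=1/G$ in a representation of $R_{ij}$ and clear denominators; note $G\ne0$. Membership in an ideal of $C[t]$ is decided by Buchberger's algorithm, which uses only field operations and zero tests in $\mathcal F$. By Theorem~\ref{thm:criterion} the answer is correct.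
\end{proof}

The same algorithm decides $\mathrm{RP}_G$ for any admissible $G$ given as part of the input (for $G=0$ the property holds trivially). Prime components occur only in the proof of Theorem~\ref{thm:criterion}; the algorithm never computes them.

\section{One system and two extensions}\label{sec:example}

Let $m=2$, and rank derivatives first by order, then by indeterminate with $s\prec z\prec t\prec w\prec y$, then by the exponent of $\delta_2$. Each of the three systems of this section contains the equations
\[
\mathbf B=\{\,z^2-z,\quad \delta_1y,\quad\delta_2y-zs\,\}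
\]
and uses only the indeterminates that occur in it. All three are autoreduced: no proper derivative of a leader occurs, $z$ has degree at most $1$ in every element other than $z^2-z$, and every other leader occurs in its own element only. The leaders of $\mathbf B$ are $z$, $\delta_1y$, $\delta_2y$. In all three systems the only pair in $\Pi$ is that of $\delta_1y$ and $\delta_2y$, with $v=\delta_1\delta_2y$ and cross-derivative
\[
D=\delta_2(\delta_1y)-\delta_1(\delta_2y-zs)=z\,\delta_1s+s\,\delta_1z .
\]
The derivative $\delta_1z$ lies outside $V$. Since $\delta_1(z^2-z)=(2z-1)\,\delta_1z$, multiplying by $2z-1$ and eliminating $\delta_1z$ gives the partial remainder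
\[
R=(2z-1)\,z\,\delta_1s .
\]

\paragraph{The system $\mathbf B$.} Here $S=H=2z-1$, and $(2z-1)^2=1+4(z^2-z)$, so $J_S=J_H=(\mathbf B)$. In $N$ this ideal has two components, $P_0=(z,\delta_1y,\delta_2y)$ and $P_1=(z-1,\delta_1y,\delta_2y-s)$. On $P_0$ the system says $\delta_1y=\delta_2y=0$, with no hidden condition, and $R\in P_0$. On $P_1$ it says $\delta_1y=0$, $\delta_2y=s$, which forces $\delta_1s=0$; this is invisible to algebra, and indeed $R\equiv\delta_1s\not\equiv0$ modulo $P_1$. So neither property holds. The failure is caused by one component only.

The two extensions remove the component $z=1$ in different ways. In the first it is excluded by $H\ne0$ but not by $S\ne0$. In the second it is excluded by $S\ne0$, but through an equation whose leader is higher than $v$.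

\begin{example}[Rosenfeld Property without the strong one]\label{ex:notstrong}
Let $\mathbf A=\mathbf B\cup\{(z-1)t^2+t\}$, the new leader being $t$. Then
\[
S=(2z-1)\bigl(2(z-1)t+1\bigr),\qquad H=(z-1)\,S .
\]
Since $(z-1)z\in(\mathbf A)$ and $z-1$ divides $H$, we have $z\in J_H$, so $R\in J_H$ and the Rosenfeld Property holds by Theorem~\ref{thm:criterion}. At the point $z=1$, $\delta_1s=1$, all other derivatives $0$, every element of $\mathbf A$ vanishes while $S=1$ and $R=1$. Hence $S^kR\notin(\mathbf A)$ for all $k$, that is $R\notin J_S$, and the Strong Rosenfeld Property fails.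
\end{example}

\begin{example}[Strong Rosenfeld Property without coherence]\label{ex:coherence}
Let $\omega=\delta_1^3w$ and $\mathbf A=\mathbf B\cup\{\omega^2+z-1\}$, the new leader being $\omega$. All initials are $1$, so $H=S=2\omega(2z-1)$. From
\[
z\,\omega^2=z(\omega^2+z-1)-(z^2-z)\in(\mathbf A)
\]
we get $S^2z\in(\mathbf A)$, so $z\in J_S$ and $R\in J_S$. By Theorem~\ref{thm:criterion} both properties hold.

The set $\mathbf A$ is called \emph{coherent} if for all $(i,j)\in\Pi$
\[
\Delta_{ij}\in\bigl(\theta A_l:\ \theta u_l\prec v_{ij}\bigr):H^\infty .
\]
Rosenfeld's lemma says that coherence implies the Rosenfeld Property. Our $\mathbf A$ is not coherent. The generators $\theta A_l$ with leader below $v=\delta_1\delta_2y$ are $\delta_1y$, $\delta_1^2y$, $\delta_2y-zs$ and the $\theta(z^2-z)$ with $\theta$ of order at most $2$; the element $\omega^2+z-1$ is not among them, since its leader has order $3$. Consider the point $z=1$, $\delta_1s=1$, $\omega=1$, all other derivatives $0$. There $\delta_1y$, $\delta_1^2y$, $\delta_2y-zs$ and $z^2-z$ vanish. For $\theta\ne1$ every term of $\theta(z^2-z)$ contains a proper derivative of $z$, so these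 vanish too. But $H=2$ and $D=1$. Hence no $H^kD$ lies in the ideal.
\end{example}

So neither of the implications ``Strong Rosenfeld Property $\Rightarrow$ Rosenfeld Property'' and ``coherence $\Rightarrow$ Rosenfeld Property'' can be reversed. Coherence is sufficient but not necessary, whereas the criterion of Theorem~\ref{thm:criterion} is exact; its proof needs a substitute for coherence.

\paragraph{The proof in this example.} What replaces coherence in Example~\ref{ex:coherence}? The equation that removes the component $z=1$ has a leader above $v$, so it may not be used below $v$. But a prime component of the algebraic ideal \emph{remembers} that $z=1$ has been removed. Indeed $J_S$ contains $z$, $\delta_1y$, $\delta_2y$, $\omega^2-1$, and modulo these elements $S=-2\omega$ is a unit. Therefore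
\[
J_S\cap N=(z,\delta_1y,\delta_2y,\omega^2-1)N=P_+\cap P_-,\qquad P_\pm=(z,\delta_1y,\delta_2y,\omega\mp1)N .
\]
Let $P$ be one of these primes, $M=N\setminus P$, and let $L$ be the ideal of $M^{-1}\mathcal R$ generated by the $\theta A_l$ with leader below $v$. Both $z-1$ and $2z-1$ are in $M$, although $z-1$ does not divide a power of $H$. Hence
\[
z=\frac{z^2-z}{z-1}\in L,\qquad \delta_1z=\frac{\delta_1(z^2-z)}{2z-1}\in L,\qquad\text{so}\qquad D=z\,\delta_1s+s\,\delta_1z\in L .
\]
Suppose now that $f\in N$ has the form $f=a\,\delta_2(\delta_1y)+b\,\delta_1(\delta_2y-zs)+\ell$ with $a,b\in M^{-1}\mathcal R$ and $\ell\in L$. Since $\delta_1(\delta_2y-zs)=\delta_2(\delta_1y)-D$, we get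
\[
f=(a+b)\,v+\ell',\qquad\ell'\in L .
\]
The derivative $v$ occurs neither in $f$ nor in the generators of $L$ nor in elements of $M$. Substituting $v=0$ therefore gives $f\in L$: the generators with leader $v$ are no longer needed. Repeating such steps one reaches $f\in(\mathbf A)M^{-1}\mathcal R$, and from there $f\in P$. The general proof makes the same three moves: membership in $P$ becomes membership in a lower ideal, all generators with leader $v$ are reduced to one, and $v$ is substituted away.

\section{The components of the algebraic ideal}\label{sec:algebra}

Since $A_i$ contains no $u_j$ with $j>i$, the matrix $(\partial A_i/\partial u_j)_{i,j}$ is triangular with diagonal $S_1,\dots,S_p$ and determinant $S$. Away from $S=0$ the algebraic system $\mathbf A=0$ therefore determines the $u_i$ as simple roots over the free parameters $W$. The two lemmas of this section are the algebraic form of this picture. The first says that near a component the $A_l$ generate its prime. It is stated for subsets $X\subset V$ because the proof of Theorem~\ref{thm:criterion} needs it for $X=V_{\prec v}$, where only the lower $A_l$ are available.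

\begin{lemma}\label{lem:generate}
Let $X\subset V$ with $X\cap U=\{u_1,\dots,u_q\}$ and $A_1,\dots,A_q\in\mathcal F[X]$. Let $\mathfrak p$ be a prime ideal of $\mathcal F[X]$ such that $A_l\in\mathfrak p$ and $S_l\notin\mathfrak p$ for $l\le q$, and $\mathfrak p\cap\mathcal F[X\setminus U]=0$. Then for every $f\in\mathfrak p$ there is $g\in\mathcal F[X]\setminus\mathfrak p$ with $gf\in(A_1,\dots,A_q)\mathcal F[X]$.
\end{lemma}

\begin{proof}
Let $k=\mathcal F(X\setminus U)$ and $B_l=k[u_1,\dots,u_l]$ for $0\le l\le q$. Then $A_l\in B_l$, because $A_l$ involves of the leaders only $u_1,\dots,u_l$. The ring $B_q$ is the localization of $\mathcal F[X]$ at the nonzero elements of $\mathcal F[X\setminus U]$, none of which lies in $\mathfrak p$. Hence $\mathfrak p_q=\mathfrak pB_q$ is prime and $\mathfrak p_q\cap\mathcal F[X]=\mathfrak p$. Put $\mathfrak p_l=\mathfrak p_q\cap B_l$. We show by induction on $l$ that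
\[
\mathfrak p_l\text{ is maximal in }B_l\quad\text{and}\quad\mathfrak p_l(B_l)_{\mathfrak p_l}=(A_1,\dots,A_l)(B_l)_{\mathfrak p_l}.
\]
For $l=0$ we have $B_0=k$ and $\mathfrak p_0=0$.

Let $l\ge1$ and $\kappa=B_{l-1}/\mathfrak p_{l-1}$, a field by induction. Then $B_l/\mathfrak p_{l-1}B_l=\kappa[u_l]$. Let $\bar{\mathfrak p}\subset\kappa[u_l]$ be the prime induced by $\mathfrak p_l$. It contains the image $\bar A_l$ of $A_l$ but not the image of $S_l$, which is the derivative $d\bar A_l/du_l$. So $\bar A_l\ne0$, hence $\bar{\mathfrak p}=(\mu)$ with $\mu$ irreducible, and $\mathfrak p_l$ is maximal. Write $\bar A_l=\mu\nu$. Since $\mu'\nu+\mu\nu'\notin(\mu)$, we have $\mu\nmid\nu$. So $\nu$ is a unit in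
\[
\kappa[u_l]_{(\mu)}=(B_l)_{\mathfrak p_l}\big/\mathfrak p_{l-1}(B_l)_{\mathfrak p_l},
\]
and $\bar A_l$ generates the maximal ideal of this ring. Thus $\mathfrak p_l(B_l)_{\mathfrak p_l}$ is generated by $\mathfrak p_{l-1}$ and $A_l$. Elements of $B_{l-1}\setminus\mathfrak p_{l-1}$ lie outside $\mathfrak p_l$ and so are units in $(B_l)_{\mathfrak p_l}$; by induction $\mathfrak p_{l-1}$ may be replaced by $A_1,\dots,A_{l-1}$.

For $l=q$ this yields, for $f\in\mathfrak p$, an element $g\in B_q\setminus\mathfrak p_q$ with $gf\in(A_1,\dots,A_q)B_q$. Multiply by a nonzero element of $\mathcal F[X\setminus U]$, a unit of $B_q$, to clear all denominators. The new $g$ lies in $\mathcal F[X]$ and not in $\mathfrak p_q\cap\mathcal F[X]=\mathfrak p$.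
\end{proof}

To apply Lemma~\ref{lem:generate} we need components in which $W$ is free, and we need $J_G\cap N$ to be the intersection of these components. The first requires a dimension count. The second requires that there be no embedded components, which we take from Macaulay's unmixedness theorem \cite[Thm.~17.6]{Matsumura}: if a proper ideal of height $p$ in a Cohen--Macaulay ring is generated by $p$ elements, it has no embedded associated primes. Localizations of polynomial rings in finitely many variables over fields are Cohen--Macaulay.

\begin{lemma}\label{lem:components}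
Let $G$ be admissible. Then $J_G\cap N$ is a finite irredundant intersection of prime ideals $P$ of $N$ with
\[
\mathbf A\subset P,\qquad G\notin P,\qquad P\cap\mathcal F[W]=0 .
\]
No $S_l$ lies in any of these $P$. (The intersection may be empty; the empty intersection is $N$.)
\end{lemma}

\begin{proof}
Let $V_0\subset V$ be the finite set of derivatives that occur in $\mathbf A$ or $G$. It contains $U$. Put $W_0=V_0\setminus U$, $N_0=\mathcal F[V_0]$ and $J^0=(\mathbf A)N_0:G^\infty$. If $J^0=N_0$, then $1\in J_G$; take the empty family. Otherwise $G\ne0$; let $C=N_0[1/G]$ and $\mathfrak c=(\mathbf A)C$. Then $J^0=\mathfrak c\cap N_0$ and $\mathfrak c\ne C$.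

\emph{Dimension.} Let $\mathfrak q$ be a minimal prime of $\mathfrak c$ and $P^0=\mathfrak q\cap N_0$. Then $\mathbf A\subset P^0$ and $G\notin P^0$, and since $S$ divides a power of $G$, no $S_l$ lies in $P^0$. Let $K=\operatorname{Frac}(N_0/P^0)$. Krull's height theorem gives $\operatorname{ht}P^0=\operatorname{ht}\mathfrak q\le p$, so
\[
\operatorname{trdeg}_{\mathcal F}K=|V_0|-\operatorname{ht}P^0\ \ge\ |V_0|-p=|W_0| .
\]
On the other hand, the image $\bar u_l$ of $u_l$ in $K$ is a root of $A_l$, viewed as a polynomial in $u_l$ over the field generated over $\mathcal F$ by $\bar W_0,\bar u_1,\dots,\bar u_{l-1}$. The derivative of this polynomial at $\bar u_l$ is $\bar S_l\ne0$. So the polynomial is not zero, and $\bar u_l$ is algebraic over that field. Hence $K$ is algebraic over $\mathcal F(\bar W_0)$ and $\operatorname{trdeg}_{\mathcal F}K\le|W_0|$. Equality holds throughout: $\operatorname{ht}P^0=p$, the elements of $\bar W_0$ are algebraically independent, and $P^0\cap\mathcal F[W_0]=0$.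

\emph{No embedded or multiple components.} All minimal primes of $\mathfrak c$ have height $p$, and $\mathfrak c$ is generated by $p$ elements. By unmixedness $\mathfrak c$ has no embedded primes, so it is the intersection of its primary components at the minimal primes $\mathfrak q$. The component at $\mathfrak q$ is the preimage in $C$ of $\mathfrak cC_{\mathfrak q}$. Lemma~\ref{lem:generate} with $X=V_0$ and $\mathfrak p=P^0$ shows that $\mathfrak c$ generates the maximal ideal of $C_{\mathfrak q}=(N_0)_{P^0}$, so this component is $\mathfrak q$ itself. Hence $\mathfrak c=\bigcap\mathfrak q$, and contracting to $N_0$ we get $J^0=\bigcap P^0$.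

\emph{From $N_0$ to $N$.} Write $f\in\mathcal R$ as a polynomial over $N_0$ in the derivatives outside $V_0$. As $\mathbf A$ and $G$ lie in $N_0$, we have $G^kf\in(\mathbf A)\mathcal R$ if and only if $G^k$ times each coefficient lies in $(\mathbf A)N_0$. So $f\in J_G$ if and only if all coefficients lie in $J^0$, and therefore $J_G\cap N=J^0N=\bigcap P^0N$. Each $P=P^0N$ is prime, because $N/P=(N_0/P^0)[V\setminus V_0]$. The coefficients of an element of $P\cap\mathcal F[W]$ lie in $P^0\cap\mathcal F[W_0]=0$. From $P\cap N_0=P^0$ we get $G,S_l\notin P$. The $\mathfrak q$ are pairwise incomparable, hence so are the $P^0$ and the $P$, and the intersection is irredundant.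
\end{proof}

\section{One component at a time}\label{sec:local}

By Lemma~\ref{lem:components}, Theorem~\ref{thm:criterion} can be checked at each component $P$ separately. The gain is that localizing at $P$ turns every separant into a unit and, by Lemma~\ref{lem:generate}, turns an element of $P$ that lies below $v$ into a combination of those $A_l$ that lie below $v$.

Fix one of the primes $P$ of Lemma~\ref{lem:components}. Let $M=N\setminus P$ and $\mathcal R_M=M^{-1}\mathcal R$, a domain containing $\mathcal R$ and a differential ring by the quotient rule. Every $S_l$ is a unit of $\mathcal R_M$, since $S_l\notin P$. Let $[\mathbf A]\mathcal R_M$ be the ideal of $\mathcal R_M$ generated by all $\theta A_i$. It is a differential ideal.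

\begin{proposition}\label{prop:local}
The following are equivalent:
\begin{enumerate}
\item[(a)] $[\mathbf A]\cap N\subset P$;
\item[(b)] $R_{ij}\in P$ for all $(i,j)\in\Pi$;
\item[(c)] $[\mathbf A]\mathcal R_M\cap N=P$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a)$\Rightarrow$(b) holds because $R_{ij}\in[\mathbf A]\cap N$, and (c)$\Rightarrow$(a) because $[\mathbf A]\subset[\mathbf A]\mathcal R_M$. Assume (b). We prove (c).

For a derivative $v$ let $L_{\prec v}$ be the ideal of $\mathcal R_M$ generated by all $\theta A_l$ with $\theta u_l\prec v$, where $\theta=1$ is allowed. Then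
\begin{equation}\label{eq:derive}
f\in L_{\prec v},\ \delta\in\Delta\ \Longrightarrow\ \delta f\in L_{\prec\delta v},
\end{equation}
because $\delta(c\,\theta A_l)=(\delta c)\,\theta A_l+c\,\delta\theta A_l$ and $\theta u_l\prec\delta\theta u_l\prec\delta v$ if $\theta u_l\prec v$.

\medskip
\emph{Step 1: $\Delta_{ij}\in L_{\prec v_{ij}}$ for $(i,j)\in\Pi$.} The hypothesis gives $R_{ij}\in P$, with no bound on the elements of $\mathbf A$ that are needed to see this. To obtain a bound we use that $P\cap N_{\prec v_{ij}}$ is locally generated by the lower $A_l$.

Put $v=v_{ij}$. By \eqref{eq:remainder}, $s\Delta_{ij}-R_{ij}\in L_{\prec v}$ with $s\in M$, and $R_{ij}\in P\cap N_{\prec v}$. Apply Lemma~\ref{lem:generate} with $X=V_{\prec v}$ and $\mathfrak p=P\cap N_{\prec v}$. Its hypotheses hold: $X\cap U$ consists of the $u_l\prec v$, an initial segment of $u_1,\dots,u_p$; if $u_l\prec v$, all derivatives in $A_l$ are $\prec v$, so $A_l\in\mathcal F[X]$; we have $A_l\in P$ and $S_l\notin P$; and $\mathfrak p\cap\mathcal F[X\setminus U]\subset P\cap\mathcal F[W]=0$. So there is $g\in N_{\prec v}\setminus P\subset M$ with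
\[
gR_{ij}\in\sum_{u_l\prec v}A_lN_{\prec v}\subset L_{\prec v} .
\]
As $g$ and $s$ are units of $\mathcal R_M$, $R_{ij}\in L_{\prec v}$ and $\Delta_{ij}\in L_{\prec v}$.

\medskip
\emph{Step 2: if $\theta u_i=\theta'u_j=v$, then $S_j\,\theta A_i-S_i\,\theta'A_j\in L_{\prec v}$.} If $i=j$, then $\theta=\theta'$ and the expression is $0$. If $i\ne j$, we may assume $i<j$, since interchanging the roles changes only the sign. Then $(i,j)\in\Pi$, and as $v$ is a common derivative of $u_i$ and $u_j$, we have $\theta=\eta\theta_{ij}$, $\theta'=\eta\theta_{ji}$, $v=\eta v_{ij}$ for some $\eta\in\Theta$. We use induction on the order of $\eta$. The case $\eta=1$ is Step~1. If the claim holds for $(\theta,\theta',v)$ and $\delta\in\Delta$, then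
\[
S_j\,\delta\theta A_i-S_i\,\delta\theta'A_j=\delta\bigl(S_j\theta A_i-S_i\theta'A_j\bigr)-(\delta S_j)\,\theta A_i+(\delta S_i)\,\theta'A_j .
\]
The first term on the right is in $L_{\prec\delta v}$ by \eqref{eq:derive}. The other two are in $L_{\prec\delta v}$ because $\theta u_i=\theta'u_j=v\prec\delta v$.

\medskip
\emph{Step 3: $[\mathbf A]\mathcal R_M\cap N\subset(\mathbf A)\mathcal R_M$.} Let $f\in[\mathbf A]\mathcal R_M\cap N$ and consider its representations as finite sums
\[
f=\sum c_{\theta,i}\,\theta A_i,\qquad c_{\theta,i}\in\mathcal R_M .
\]
Suppose each of them has a nonzero coefficient with $\theta\ne1$. Choose one for which the maximum $v$ of the $\theta u_i$ with $\theta\ne1$, $c_{\theta,i}\ne0$ is least, and fix $(\theta_0,i_0)$ with $\theta_0\ne1$ and $\theta_0u_{i_0}=v$. Then $v\notin V$, so every $(\theta,i)$ with $\theta u_i=v$ has $\theta\ne1$. As $S_{i_0}$ is a unit, Step~2 gives $\theta A_i\in\mathcal R_M\,\theta_0A_{i_0}+L_{\prec v}$ for all such $(\theta,i)$. Substituting, we obtain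
\[
f=c\,\theta_0A_{i_0}+\sum_{\theta\ne1,\ \theta u_i\prec v}c'_{\theta,i}\,\theta A_i+\sum_lc''_l\,A_l .
\]
Now substitute $v$ away. Let $\varphi$ be the $\mathcal F$-algebra endomorphism of $\mathcal R_M$ that fixes all derivatives other than $v$ and sends $v$ to $-T_{\theta_0,i_0}/S_{i_0}$. It is well defined: since $v\notin V$, it fixes $N$ and hence $M$. (It is not a differential homomorphism, and need not be.) It fixes $f\in N$ and all $A_l\in N$. It fixes $\theta A_i$ whenever $\theta u_i\prec v$, as only derivatives $\prec v$ occur there. By \eqref{eq:leading}, with $T_{\theta_0,i_0}\in\mathcal R_{\prec v}$, it maps $\theta_0A_{i_0}$ to $0$. Applying $\varphi$ gives a representation of $f$ in which every $\theta u_i$ with $\theta\ne1$ and nonzero coefficient is $\prec v$. By assumption there is at least one such $\theta u_i$, and this contradicts the choice of $v$. So some representation involves only the $A_l$ themselves.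

\medskip
\emph{Step 4: conclusion.} Let $f\in[\mathbf A]\mathcal R_M\cap N$. By Step~3, $f\in(\mathbf A)\mathcal R_M$. Note that $\mathcal R_M$ is the polynomial ring over the local ring $N_P$ in the derivatives outside $V$. Setting these to $0$ gives $f\in(\mathbf A)N_P\subset PN_P$, so $f\in PN_P\cap N=P$. Conversely, Lemma~\ref{lem:generate} with $X=V$, $\mathfrak p=P$ gives $P\subset(\mathbf A)N_P\subset[\mathbf A]\mathcal R_M$. This proves (c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
By Lemma~\ref{lem:components}, $J_G\cap N=\bigcap P$. So $\mathrm{RP}_G$ holds if and only if $[\mathbf A]\cap N\subset P$ for every $P$. By Proposition~\ref{prop:local} this holds if and only if $R_{ij}\in P$ for every $P$ and all $(i,j)\in\Pi$. Since $R_{ij}\in N$, this means $R_{ij}\in J_G$ for all $(i,j)\in\Pi$.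
\end{proof}

\section{The prime decomposition}\label{sec:structure}

When $\mathrm{RP}_G$ holds, part (c) of Proposition~\ref{prop:local} lifts each algebraic component to a differential one.

\begin{theorem}\label{thm:structure}
Let $G$ be admissible. The following are equivalent.
\begin{enumerate}
\item[(1)] $\mathbf A$ has property $\mathrm{RP}_G$.
\item[(2)] $R_{ij}\in J_G$ for all $(i,j)\in\Pi$.
\item[(3)] $\sqrt{[\mathbf A]:G^\infty}\,\cap N=J_G\cap N$.
\item[(4)] For every prime $P$ of Lemma~\ref{lem:components} there is a prime differential ideal $Q\supset\mathbf A$ of $\mathcal R$ with $Q\cap N=P$.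
\end{enumerate}
If they hold, then:
\begin{itemize}
\item[(i)] for $f\in\mathcal R$ and any partial remainder $f'$ of $f$, we have $f\in[\mathbf A]:G^\infty$ if and only if $f'\in J_G$; so membership in $[\mathbf A]:G^\infty$ is decidable if $\mathcal F$ is computable and the ranking is given by a decision procedure;
\item[(ii)] $[\mathbf A]:G^\infty$ is radical;
\item[(iii)] for each $P$, with $M=N\setminus P$, the ideal $Q_P=[\mathbf A]\mathcal R_M\cap\mathcal R$ is a prime differential ideal with $Q_P\cap N=P$, and $[\mathbf A]:G^\infty=\bigcap_PQ_P$ irredundantly. Thus $P\mapsto Q_P$ is a bijection from the minimal primes of $J_G\cap N$ to those of $[\mathbf A]:G^\infty$.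
\end{itemize}
\end{theorem}

\begin{proof}
(1)$\Leftrightarrow$(2) is Theorem~\ref{thm:criterion}. (3)$\Rightarrow$(1) holds because $[\mathbf A]\cap N$ is contained in the left side of (3).

(1)$\Rightarrow$(3): Let $f\in N$ with $G^kf^e\in[\mathbf A]$, $e\ge1$. Then $G^kf^e\in[\mathbf A]\cap N\subset J_G$, so $f^e\in J_G$. As $J_G\cap N$ is radical by Lemma~\ref{lem:components}, $f\in J_G$. The inclusion $J_G\subset[\mathbf A]:G^\infty$ is clear.

(4)$\Rightarrow$(1): $[\mathbf A]\cap N\subset Q\cap N=P$ for every $P$, hence $[\mathbf A]\cap N\subset\bigcap P\subset J_G$.

Now assume (1). We prove (i)--(iii); the implication (1)$\Rightarrow$(4) is contained in (iii). By (1), statement (a), and therefore (c), of Proposition~\ref{prop:local} holds for each $P$. Let $f'$ be a partial remainder of $f$, so $sf\equiv f'\bmod[\mathbf A]$ with $s$ a product of separants.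

(i) Since $S$ divides a power of $G$, so does $s$. Hence $f\in[\mathbf A]:G^\infty$ if and only if $sf\in[\mathbf A]:G^\infty$, that is, $f'\in[\mathbf A]:G^\infty$. If $G^kf'\in[\mathbf A]$, then $G^kf'\in[\mathbf A]\cap N\subset J_G$ and so $f'\in J_G$; the converse is clear. Decidability follows from Lemma~\ref{lem:remainder} and the test for $J_G$ in Section~\ref{sec:criterion}.

(ii) From $s^ef^e\equiv f'^e\bmod[\mathbf A]$ we see that $f'^e$ is a partial remainder of $f^e$ for $e\ge1$. If $f^e\in[\mathbf A]:G^\infty$, then $f'^e\in J_G$ by (i). So $f'\in J_G$ as $J_G\cap N$ is radical, and $f\in[\mathbf A]:G^\infty$ by (i).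

(iii) The ideal $Q_P$ is the contraction of a differential ideal, hence differential, and $Q_P\cap N=[\mathbf A]\mathcal R_M\cap N=P$ by (c). In particular $1\notin Q_P$. As $s\in M$ is a unit of $\mathcal R_M$,
\[
f\in Q_P\iff f'\in[\mathbf A]\mathcal R_M\cap N=P .
\]
If $f_1',f_2'$ are partial remainders of $f_1,f_2$, then $f_1'f_2'$ is one of $f_1f_2$. So $f_1f_2\in Q_P$ implies $f_1'f_2'\in P$, hence $f_1'\in P$ or $f_2'\in P$, that is, $f_1\in Q_P$ or $f_2\in Q_P$. Thus $Q_P$ is prime, and since $\mathbf A\subset Q_P$, (4) follows. Moreover, by (i),
\[
f\in\bigcap_PQ_P\iff f'\in\bigcap_PP=J_G\cap N\iff f\in[\mathbf A]:G^\infty .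
\]
The $P=Q_P\cap N$ are pairwise incomparable, so the $Q_P$ are too. A finite intersection of pairwise incomparable primes is irredundant, and these primes are exactly the minimal primes of the intersection. The same holds for the $P$ and $J_G\cap N$, which gives the bijection.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CDA} ``Computational Differential Algebra'', \url{https://irmar.univ-rennes1.fr/sites/irmar.univ-rennes1.fr/files/medias/files/lecture-3.pdf}.
\bibitem{Matsumura} Matsumura, \emph{Commutative Ring Theory}.
\end{thebibliography}

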